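
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}

\title{A Strict Error Hierarchy for Randomized Read-Once\\ Branching Programs with One-Sided Error}


\begin{abstract}
Let $\mathrm{RP}_{\varepsilon}\text{-}\mathrm{BP1}$ be the class of sequences of Boolean functions that have polynomial-size randomized read-once branching programs which never accept a $0$-input and accept every $1$-input with probability at least $1-\varepsilon$. We prove that $\mathrm{RP}_{\varepsilon}\text{-}\mathrm{BP1}\subsetneqq\mathrm{RP}_{\varepsilon'}\text{-}\mathrm{BP1}$ for all $0\le\varepsilon<\varepsilon'<1$. For every dyadic rational $q/k\in(0,1)$ we construct functions that have polynomial size with error $q/k$ and require size $2^{\Omega(\sqrt n)}$ for every smaller constant error. Each function is a sum modulo $2$ of products over edges of a toroidal grid. The edges are colored, and the input itself selects which colors are used. A small read-once program is shown to be blind to one color at each node of a suitable cut. The method also separates errors that differ by only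 $4/\log_2 n$.
\end{abstract}

\section{The question and the results}

A \emph{randomized branching program} on the Boolean variables $x_1,\dots,x_n$ is a directed acyclic graph with one source and two sinks, labeled $0$ and $1$. Every non-sink node has two outgoing edges and is either a variable node or a random node. A \emph{variable node} is labeled with some $x_i$, and its outgoing edges are labeled $0$ and $1$. A \emph{random node} is unlabeled, and each of its two edges is chosen with probability $1/2$, independently at each random node. On input $a\in\{0,1\}^n$ the computation starts at the source, follows the edge labeled $a_i$ at a node labeled $x_i$, and follows a random edge at a random node. The output is the label of the sink reached. The \emph{size} is the number of nodes, and a program without random nodes is \emph{deterministic}. The program is \emph{read-once} if on every path from the source to a sink each variable occurs at most once as a label.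

A program $G$ computes $f:\{0,1\}^n\to\{0,1\}$ with \emph{one-sided error at most} $\varepsilon$ if for every input $a$
\[
f(a)=0\ \Rightarrow\ \Pr[G(a)=1]=0,
\qquad
f(a)=1\ \Rightarrow\ \Pr[G(a)=1]\ge 1-\varepsilon .
\]
For $0\le\varepsilon<1$ let $\mathrm{RP}_{\varepsilon}\text{-}\mathrm{BP1}$ be the class of sequences $(f_n)_{n\ge1}$ of functions $f_n:\{0,1\}^n\to\{0,1\}$ that have randomized read-once branching programs of size polynomial in $n$ with one-sided error at most $\varepsilon$. By definition, $\mathrm{RP}_{\varepsilon}\text{-}\mathrm{BP1}\subseteq\mathrm{RP}_{\varepsilon'}\text{-}\mathrm{BP1}$ for $\varepsilon\le\varepsilon'$.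

Without the read-once restriction the exact value of a constant positive error would be irrelevant. If one replaces the $0$-sink of a program by the source of a fresh copy of it, the size at most doubles, $0$-inputs are still never accepted, and the error drops from $\varepsilon$ to $\varepsilon^2$. So all constants $\varepsilon\in(0,1)$ would define the same class. This repetition may read variables twice, which a read-once program must not do. One may therefore guess that for read-once programs the permitted error is a genuine resource, which cannot be reduced at all. It is known that $\mathrm{RP}_{\varepsilon}\text{-}\mathrm{BP1}\subsetneqq\mathrm{RP}_{1/2}\text{-}\mathrm{BP1}$ for $0\le\varepsilon<21/256$. The problem posed in \cite{source} is whether $\mathrm{RP}_{\varepsilon}\text{-}\mathrm{BP1}\subsetneqq\mathrm{RP}_{\varepsilon'}\text{-}\mathrm{BP1}$ for arbitrary $0\le\varepsilon<\varepsilon'<1$. We show that it is.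

\begin{theorem}\label{thm:hierarchy}
For all $0\le\varepsilon<\varepsilon'<1$ we have $\mathrm{RP}_{\varepsilon}\text{-}\mathrm{BP1}\subsetneqq\mathrm{RP}_{\varepsilon'}\text{-}\mathrm{BP1}$. The separating sequence requires size $2^{\Omega(\sqrt n)}$ for error $\varepsilon$.
\end{theorem}

The theorem follows from a quantitative statement about explicit functions.

\begin{theorem}\label{thm:main}
Let $k\ge2$ be a power of two, $1\le q\le k-1$ and $n\ge64k^2$. There is a function $f_{n,k,q}:\{0,1\}^n\to\{0,1\}$ with the following properties.
\begin{enumerate}
\item[(1)] It has a randomized read-once branching program of size at most $nk^24^k+k+1$ with one-sided error at most $q/k$. Every $1$-input is accepted with probability exactly $1-q/k$.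
\item[(2)] Every randomized read-once branching program computing it with one-sided error at most $\varepsilon=\frac qk-\gamma$, where $\gamma>0$ and $\varepsilon\ge0$, has size at least
\[
\frac{(\gamma-4k\eta)\,2^{d}}{6nk^2},
\]
where $d$ and $\eta$ depend only on $n$ and $k$ and satisfy
\[
d\ge\frac{\sqrt n}{64k^{3/2}},\qquad 0\le\eta\le e^{-n/(2k^2)}+2^{-n/(256k)} .
\]
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:hierarchy} from Theorem~\ref{thm:main}]
Dyadic rationals are dense, so there are a power of two $k\ge2$ and an integer $q$ with $\varepsilon<q/k\le\varepsilon'$. Since $0\le\varepsilon$ and $\varepsilon'<1$, we have $1\le q\le k-1$. Let $f_n=f_{n,k,q}$ for $n\ge64k^2$ and $f_n\equiv0$ for smaller $n$. As $k$ is constant, part~(1) gives $(f_n)\in\mathrm{RP}_{q/k}\text{-}\mathrm{BP1}\subseteq\mathrm{RP}_{\varepsilon'}\text{-}\mathrm{BP1}$. Part~(2) with the constant $\gamma=q/k-\varepsilon>0$ gives size $2^{\Omega(\sqrt n)}$ for error $\varepsilon$, because $\eta\to0$. So $(f_n)\notin\mathrm{RP}_{\varepsilon}\text{-}\mathrm{BP1}$.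
\end{proof}

Section~\ref{sec:half} shows the idea for error $1/2$. Section~\ref{sec:function} defines the functions, and Sections~\ref{sec:upper} and~\ref{sec:lower} prove the two parts of Theorem~\ref{thm:main}. Section~\ref{sec:strong} lets the parameters vary with $n$ and draws consequences, among them that the classes are strictly increasing ``from both sides'' at every point.

\section{The idea, for error one half}\label{sec:half}

Let $m\ge4$ be even and index the variables by the vertices of the torus $V=\mathbb Z_m\times\mathbb Z_m$. Give the grid edges $\{(a,b),(a+1,b)\}$ the color $a\bmod2$ and the edges $\{(a,b),(a,b+1)\}$ the color $b\bmod2$. The edges of color $0$ form a disjoint union of $4$-cycles, one on each $2\times2$ box whose lower left corner has two even coordinates. Those of color $1$ form the same picture shifted by $(1,1)$; see Figure~\ref{fig:torus}. Let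
\[
Q_i(x)=\bigoplus_{uv\text{ of color }i}x_ux_v\quad(i=0,1),
\qquad
f(x)=\begin{cases}Q_0(x)&\text{if }\sum_v x_v\text{ is even},\\ Q_1(x)&\text{if }\sum_v x_v\text{ is odd}.\end{cases}
\]
So the input itself decides which color counts, but it reveals this only at the very end.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.8]
\foreach \i in {1,3} {
  \foreach \j in {1,3} {
    \fill[gray!25] (\i-0.25,\j-0.25) rectangle (\i+1.25,\j+1.25);
  }
}
\foreach \a in {0,2,4} {
  \foreach \b in {0,1,2,3,4,5} {
    \draw[very thick] (\a,\b) -- (\a+1,\b);
    \draw[very thick] (\b,\a) -- (\b,\a+1);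
  }
}
\foreach \a in {1,3} {
  \foreach \b in {0,1,2,3,4,5} {
    \draw[dashed] (\a,\b) -- (\a+1,\b);
    \draw[dashed] (\b,\a) -- (\b,\a+1);
  }
}
\foreach \b in {0,1,2,3,4,5} {
  \draw[dashed] (5,\b) -- (5.6,\b);
  \draw[dashed] (-0.6,\b) -- (0,\b);
  \draw[dashed] (\b,5) -- (\b,5.6);
  \draw[dashed] (\b,-0.6) -- (\b,0);
}
\foreach \a in {0,1,2,3,4,5} {
  \foreach \b in {0,1,2,3,4,5} {
    \fill (\a,\b) circle (2.2pt);
  }
}
\end{tikzpicture}
\caption{A $6\times6$ patch of the toroidal grid with $k=2$ colors, lower left vertex $(0,0)$. Solid edges have color $0$, dashed edges have color $1$. On the torus, each color class is a disjoint union of $4$-cycles. The gray $2\times2$ boxes belong to the shifted tiling and contain dashed edges only, so a program that reads the variables box by box along this tiling can evaluate the sum over dashed edges with constant memory.}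
\label{fig:torus}
\end{figure}

\emph{Easy with error $1/2$.} Choose a random color $r$ and \emph{give up} on it. Read the $2\times2$ boxes of the other color $1-r$ one after another. Remembering the current box, the parity so far and the partial value of $Q_{1-r}$ takes constant memory. Accept if the parity of $x$ is $1-r$ and $Q_{1-r}(x)=1$. No $0$-input is ever accepted, and a $1$-input is accepted exactly if its parity is $1-r$, that is, with probability $1/2$.

\emph{Hard with smaller error.} A randomized program is an average of deterministic ones. Because the error is one-sided, each of these computes a function $h\le f$. So it suffices to see that a small deterministic read-once program with $h\le f$ can accept only about half of $f^{-1}(1)$. Stop the computation at a node $v$ where a fixed fraction of the variables has been read. Suppose that they form a set $A$, and let $B=V\setminus A$. The inputs that pass through $v$ and are accepted form a rectangle $X\times Y$ with $X\subseteq\{0,1\}^A$ and $Y\subseteq\{0,1\}^B$, since the rest of the computation sees only $B$. In the torus, $A$ has a boundary of at least order $m$ edges. One color, say $0$, has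 at least half of them, so that, after splitting off terms depending on only one side, $Q_0$ contains a bilinear form of rank $d$ of at least order $m$ in the two halves of the input.

Now keep only the inputs of \emph{even} parity in this rectangle. According to the common parity of their two halves they split into two rectangles, and on each of these $Q_0=f=1$. Such rectangles are tiny. In the cleanest case, $X,Y\subseteq\mathbb F_2^d$ are nonempty and $x\cdot y=1$ for all $x\in X$, $y\in Y$. Fix $x_0\in X$. Then $(x+x_0)\cdot y=0$ on $X\times Y$, so the spans of $X+x_0$ and of $Y$ are orthogonal, their dimensions sum to at most $d$, and $|X||Y|\le2^d$. That is at most a fraction $2^{-d}$ of all $2^{2d}$ pairs. Hence, unless the program has $2^{\Omega(m)}$ nodes, it accepts almost no inputs of even parity at nodes where color $0$ is bad. Wherever the cut is, one of the two colors is bad, and one of the two parities is lost.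

To make this rigorous we must handle the different sets $A$ that different paths read, and the one-sided terms. We must also show that, even after the cut, each parity still carries about half of the $1$-inputs. For a threshold $q/k$ instead of $1/2$ we use $k$ colors and $k$ residues, and let each residue select $q$ colors, in such a way that each color is selected by $q$ residues. A bad color then spoils exactly $q$ of the $k$ residues.

\section{The function}\label{sec:function}

Fix $k\ge2$ a power of two, $1\le q\le k-1$ and $n\ge64k^2$. Let
\[
m=k\lfloor\sqrt n/k\rfloor,\qquad N=m^2\le n.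
\]
Since $\sqrt n\ge8k$, we have $m\ge8k$ and $m\ge\sqrt n-k\ge\sqrt n/2$, hence $N\ge n/4$. Identify $N$ of the variables with the vertices of the torus $V=\mathbb Z_m\times\mathbb Z_m$. The others are dummies on which the function does not depend.

The toroidal grid has the horizontal edges $\{(a,b),(a+1,b)\}$, with color $a\bmod k$, and the vertical edges $\{(a,b),(a,b+1)\}$, with color $b\bmod k$. The colors are well defined because $k\mid m$. The graph is simple and $4$-regular, with $2N$ edges. Each color in $\mathbb Z_k$ occurs on $N/k$ horizontal and $N/k$ vertical edges, so on exactly $2N/k$ edges.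

For $\sigma\in\mathbb Z_k$ let $C_\sigma=\{\sigma,\sigma+1,\dots,\sigma+q-1\}\subseteq\mathbb Z_k$, and let $\Gamma_\sigma$ be the graph on $V$ formed by all edges with color in $C_\sigma$. Each $C_\sigma$ has $q$ elements, and each color lies in exactly $q$ of the sets $C_\sigma$; nothing else about the $C_\sigma$ will be used. Define
\[
Q_\sigma(x)=\bigoplus_{uv\in\Gamma_\sigma}x_ux_v,\qquad
s(x)=\sum_{v\in V}x_v\bmod k,\qquad
f(x)=f_{n,k,q}(x)=Q_{s(x)}(x).
\]
For $k=2$, $q=1$ this is, apart from the dummies, the function of Section~\ref{sec:half}. The selector $s$ is essential. For a fixed $\sigma$ there is a color $r\notin C_\sigma$, since $q<k$, and then $Q_\sigma$ is easy without any error: the program $P_r$ of the next section keeps track of its value.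

\section{The upper bound}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:main}, part~(1)]
A complete binary tree of $k-1$ random nodes chooses $r\in\mathbb Z_k$ uniformly; this is where we use that $k$ is a power of two. Then a deterministic read-once program $P_r$ is run that gives up on color $r$.

To define $P_r$, partition $V$ into the $k\times k$ boxes
\[
\bigl(r+1+ik+\{0,\dots,k-1\}\bigr)\times\bigl(r+1+jk+\{0,\dots,k-1\}\bigr),\qquad 0\le i,j<m/k ,
\]
where $r$ is represented by an integer and coordinates are taken modulo $m$. Every edge whose color is not $r$ lies inside a box. Indeed, for a horizontal edge $\{(a,b),(a+1,b)\}$ with $a\not\equiv r\pmod k$ we can write $a=r+1+ik+l$ with $0\le l\le k-2$, so $a+1$ lies in the same interval as $a$. The argument for vertical edges is the same, with $b$ in place of $a$.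

The program $P_r$ reads the boxes one after another and each box row by row. Inside a box, horizontal neighbors are then at distance $1$ and vertical neighbors at distance $k$ in the reading order. The program stores
\begin{itemize}
\item the sum mod $k$ of the variables read so far ($k$ possibilities);
\item the partial values of $Q_\sigma$ for the $k-q$ residues $\sigma$ with $r\notin C_\sigma$ ($2^{k-q}$ possibilities);
\item the last $k$ variables read in the current box, or all of them if there are fewer than $k$ (at most $2^k$ possibilities).
\end{itemize}
This suffices. If $r\notin C_\sigma$, all edges of $\Gamma_\sigma$ lie inside boxes, and when the second endpoint of such an edge is read, the first is among the stored variables, so its product can be added to the partial value of $Q_\sigma$. After the last variable, $P_r$ outputs $1$ iff $r\notin C_{s(x)}$ and $Q_{s(x)}(x)=1$. There are $N\le n$ levels with at most $k2^{k-q}2^k\le k4^k$ variable nodes each. Sharing the two sinks, the whole program has size at most $(k-1)+k\cdot n\cdot k4^k+2=nk^24^k+k+1$. It is read-once because each $P_r$ reads every variable of $V$ exactly once.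

If $f(x)=0$, no $P_r$ accepts. If $f(x)=1$, then $P_r$ accepts iff $r\notin C_{s(x)}$, which holds for exactly $k-q$ of the $k$ values of $r$.
\end{proof}

\section{The lower bound}\label{sec:lower}

Throughout this section, $\Pr_x$ refers to uniform $x\in\{0,1\}^V$ and
\[
t=\Bigl\lfloor\frac N{4k}\Bigr\rfloor,\qquad
d=\Bigl\lceil\frac m{32k^{3/2}}\Bigr\rceil,\qquad
\eta=e^{-2N/k^2}+2^{-N/(64k)} .
\]
From $m\ge\sqrt n/2$ and $N\ge n/4$ we get $d\ge\sqrt n/(64k^{3/2})$ and $\eta\le e^{-n/(2k^2)}+2^{-n/(256k)}$, as in Theorem~\ref{thm:main}. We regard $f$ as a function on $\{0,1\}^V$. The core of the proof is the following bound. Since about half of all inputs are $1$-inputs, it says that a small deterministic program with $h\le f$ misses about a fraction $q/k$ of them.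

\begin{proposition}\label{prop:det}
Let $h:\{0,1\}^V\to\{0,1\}$ satisfy $h\le f$ and be computed by a deterministic read-once program of size at most $S$. Then
\[
\Pr_x[h(x)=1]\le\tfrac12\Bigl(1-\frac qk\Bigr)+k\eta+3SNk^2\,2^{-d}.
\]
\end{proposition}

If the source of the program is a sink, then $h$ is constant, so $h\equiv0$ because $f(0)=0$, and the bound is trivial. From now on we assume that the source is a variable node. Sections~\ref{sub:cut}--\ref{sub:equi} prepare the proof, and Section~\ref{sub:concl} completes it and deduces part~(2) of Theorem~\ref{thm:main}.

\subsection{Cutting the program into rectangles}\label{sub:cut}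

We want to stop every computation after exactly $t$ variables, with a set of tested variables that depends only on the node reached. A general read-once program need not test all variables, so we first pad it with useless tests.

Remove unreachable nodes. For a non-sink node $v$ let $\mathrm{Var}(v)$ be the set of variables tested on paths from the source to $v$, not counting the test at $v$. For sinks put $\mathrm{Var}(v)=V$. Every path from the source to a non-sink node $v$ can be continued along any path from $v$ to a sink, so by the read-once property no variable of $\mathrm{Var}(v)$ is tested at or after $v$. For an edge $(v,w)$ we have $\mathrm{Var}(v)\cup\{\mathrm{label}(v)\}\subseteq\mathrm{Var}(w)$. On this edge insert a chain of dummy tests, with both outgoing edges leading to the same successor, of all variables in $\mathrm{Var}(w)\setminus(\mathrm{Var}(v)\cup\{\mathrm{label}(v)\})$. By induction along paths, every path from the source to an original node $v$ now tests each variable of $\mathrm{Var}(v)$ exactly once and no other variable. Taking $v$ to be a sink, every source--sink path tests every variable of $V$ exactly once. The program still computes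 $h$, and since it had at most $2S$ edges, its new size is
\[
S'\le S+2SN\le3SN .
\]

In the new program, any two paths from the source to the same node $v$ test the same set of variables, namely the complement of the set tested on any fixed path from $v$ to a sink. Let $v(x)$ be the node reached by the computation on $x$ after exactly $t$ tests, and let $L$ be the set of all these nodes. For $v\in L$ let $A_v$, with $|A_v|=t$, be the set of variables tested before $v$, and let $B_v=V\setminus A_v$. Whether the computation reaches $v$ depends only on the variables in $A_v$, and from $v$ on only variables in $B_v$ are tested. Hence there are $X_v\subseteq\{0,1\}^{A_v}$ and $h_v:\{0,1\}^{B_v}\to\{0,1\}$ with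
\begin{equation}\label{eq:rect}
\{z:v(z)=v\}=X_v\times\{0,1\}^{B_v},\qquad h(x,y)=h_v(y)\ \text{ for }x\in X_v,\ y\in\{0,1\}^{B_v}.
\end{equation}
The sets $\{z:v(z)=v\}$, $v\in L$, partition $\{0,1\}^V$, and $|L|\le S'$.

\subsection{A bad color at every cut node}

The program may choose the sets $A_v$ freely, so we need a color that crosses the cut often whatever $A_v$ is. This rests on an isoperimetric property of the torus.

\begin{lemma}\label{lem:iso}
If $A\subseteq V$ and $|A|=t$, then there are at least $m/\sqrt k$ grid edges between $A$ and $V\setminus A$.
\end{lemma}

\begin{proof}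
Call edges between $A$ and $V\setminus A$ boundary edges. Rows and columns are cycles of length $m\ge3$, so a row or column that meets $A$ but is not contained in $A$ contains at least two boundary edges.

Suppose first that $A$ contains no full row and no full column. Let $R$ rows and $K$ columns meet $A$. Then $RK\ge t$, and there are at least $2(R+K)\ge4\sqrt{RK}\ge4\sqrt t$ boundary edges. Since $m^2\ge8k$, we have $t\ge\frac{m^2}{4k}-1\ge\frac{m^2}{8k}$, so $4\sqrt t\ge\sqrt2\,m/\sqrt k$.

Suppose next that $A$ contains a full row. Then every column meets $A$, and at most $t/m\le m/(4k)\le m/2$ columns are contained in $A$. The other columns contain at least $2\cdot m/2=m$ boundary edges. If $A$ contains a full column, interchange rows and columns.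
\end{proof}

By the pigeonhole principle we can fix for each $v\in L$ a color $r_v\in\mathbb Z_k$, the \emph{bad color} at $v$, such that at least $m/k^{3/2}$ edges of color $r_v$ run between $A_v$ and $B_v$.

To turn many edges into high rank we use induced matchings. A matching is \emph{induced} in a graph if the graph has no edges between endpoints of different matching edges. The next lemma will be used twice.

\begin{lemma}\label{lem:matching}
A simple graph of maximum degree at most $4$ with $e$ edges has an induced matching with at least $e/32$ edges.
\end{lemma}

\begin{proof}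
Choose an edge $uv$ and let $D_{uv}$ consist of $u$, $v$ and all their neighbors. Delete all edges that have an endpoint in $D_{uv}$. Since $|D_{uv}|\le2+3+3=8$, at most $32$ edges are deleted, including $uv$. Repeat with the remaining edges until none is left, always taking neighbors in the original graph. This chooses at least $e/32$ edges. An edge chosen after $uv$ has no endpoint in $D_{uv}$, so it neither shares an endpoint with $uv$ nor has an endpoint adjacent to $u$ or $v$. The chosen edges therefore form an induced matching.
\end{proof}

\begin{lemma}\label{lem:small}
Let $v\in L$ and $r_v\in C_\sigma$. If $X\subseteq\{0,1\}^{A_v}$ and $Y\subseteq\{0,1\}^{B_v}$ are such that $Q_\sigma=1$ on $X\times Y$, then $|X||Y|\le2^{N-d}$.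
\end{lemma}

\begin{proof}
Sorting the edges of $\Gamma_\sigma$ by the position of their endpoints, we obtain
\[
Q_\sigma(x,y)=\alpha(x)+\beta(y)+x^{T}My\quad\text{over }\mathbb F_2,
\]
where $M$ is the bipartite adjacency matrix of the $\Gamma_\sigma$-edges between $A_v$ and $B_v$. This bipartite graph has maximum degree at most $4$. Because $r_v\in C_\sigma$, it has at least $m/k^{3/2}$ edges. By Lemma~\ref{lem:matching} it has an induced matching of size at least $d$. The rows and columns of $M$ belonging to $d$ of its edges form an identity matrix up to order, so $\mathrm{rk}\,M\ge d$.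

We may assume $X,Y\ne\emptyset$. Since $(-1)^{Q_\sigma}=-1$ on $X\times Y$, the Cauchy--Schwarz inequality gives
\begin{align*}
(|X||Y|)^2
&=\Bigl(\sum_{x\in X}(-1)^{\alpha(x)}\sum_{y\in Y}(-1)^{\beta(y)+x^TMy}\Bigr)^2\\
&\le|X|\sum_{x\in\{0,1\}^{A_v}}\Bigl(\sum_{y\in Y}(-1)^{\beta(y)+x^TMy}\Bigr)^2\\
&=|X|\sum_{y,y'\in Y}(-1)^{\beta(y)+\beta(y')}\sum_{x\in\{0,1\}^{A_v}}(-1)^{x^TM(y+y')} .
\end{align*}
The inner sum is $2^{|A_v|}$ if $M(y+y')=0$ and $0$ otherwise. For each $y$ at most $2^{|B_v|-\mathrm{rk}\,M}$ vectors $y'$ satisfy $M(y+y')=0$. So the last expression is at most $|X||Y|\,2^{|A_v|+|B_v|-\mathrm{rk}\,M}\le|X||Y|\,2^{N-d}$. Divide by $|X||Y|$.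
\end{proof}

Here the one-sidedness of the error pays off. On a rectangle of accepted inputs $f$ is \emph{constantly} $1$, because $h\le f$, so the lemma applies once the value of $s$ is fixed.

\begin{lemma}\label{lem:bad}
$\Pr_x\bigl[h(x)=1,\ r_{v(x)}\in C_{s(x)}\bigr]\le S'k^2\,2^{-d}$.
\end{lemma}

\begin{proof}
For $v\in L$ and $b,c\in\mathbb Z_k$ let
\[
X_{v,c}=\Bigl\{x\in X_v:\sum_{u\in A_v}x_u\equiv c\Bigr\},\qquad
Y_{v,b}=\Bigl\{y\in\{0,1\}^{B_v}:h_v(y)=1,\ \sum_{u\in B_v}y_u\equiv b\Bigr\},
\]
with congruences modulo $k$. By \eqref{eq:rect}, the event is the union of the rectangles $X_{v,c}\times Y_{v,b}$ over those triples $(v,b,c)$ with $r_v\in C_{b+c}$. On such a rectangle $h=1$, hence $f=1$. As $s=b+c=:\sigma$ there, $Q_\sigma=1$ on the whole rectangle, and Lemma~\ref{lem:small} bounds its measure by $2^{-d}$. There are at most $|L|k^2\le S'k^2$ triples.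
\end{proof}

\subsection{Equidistribution after the cut}\label{sub:equi}

A small program thus loses almost all accepted inputs with $r_{v(x)}\in C_{s(x)}$. This would cost little if, at many cut nodes $v$, the bad color $r_v$ were already known to lie outside $C_{s(x)}$, or if $1$-inputs with $r_v\in C_{s(x)}$ were rare. We exclude this by showing that, after any fixed values on $A_v$, the event that $s=\sigma$ and $Q_\sigma=1$ still has probability about $1/(2k)$ for every $\sigma$. For this most of $\Gamma_\sigma$ must survive outside $A_v$, and this is why we cut as early as $t\approx N/(4k)$.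

\begin{lemma}\label{lem:equi}
Let $A\subseteq V$ with $|A|\le N/(4k)$, let $B=V\setminus A$, and fix $x\in\{0,1\}^A$ and $\sigma\in\mathbb Z_k$. For uniform $y\in\{0,1\}^B$,
\[
\Bigl|\Pr_y\bigl[s(x,y)=\sigma,\ Q_\sigma(x,y)=1\bigr]-\frac1{2k}\Bigr|\le\eta .
\]
\end{lemma}

\begin{proof}
Let $\omega=e^{2\pi i/k}$, and for $j\in\mathbb Z_k$ let
\[
T_j=\mathbf E_y\bigl[\omega^{js(x,y)}\bigr],\qquad U_j=\mathbf E_y\bigl[\omega^{js(x,y)}(-1)^{Q_\sigma(x,y)}\bigr].
\]
The indicator of $s=\sigma$ is $\frac1k\sum_j\omega^{j(s-\sigma)}$, and the indicator of $Q_\sigma=1$ is $\frac12(1-(-1)^{Q_\sigma})$. So the probability in question equals $\frac1{2k}\sum_{j\in\mathbb Z_k}\omega^{-j\sigma}(T_j-U_j)$. Since $T_0=1$, its deviation from $\frac1{2k}$ is at most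
\[
\frac1{2k}\Bigl(\sum_{j\ne0}|T_j|+\sum_{j}|U_j|\Bigr),
\]
and it suffices to show $|T_j|\le e^{-2N/k^2}$ for $j\ne0$ and $|U_j|\le2^{-N/(64k)}$ for all $j$. The deviation is then at most $\eta/2$.

\emph{Bound on $T_j$ for $j\ne0$.} By independence of the coordinates of $y$, $|T_j|=\bigl|\frac{1+\omega^j}2\bigr|^{|B|}=|\cos(\pi j/k)|^{|B|}\le\cos(\pi/k)^{|B|}$. For $\theta\in[0,\pi/2]$ we have $\cos\theta\le e^{-\theta^2/2}$, because $(\ln\cos\theta)'=-\tan\theta\le-\theta$ on $[0,\pi/2)$. With $|B|\ge N-\frac N{4k}\ge\frac78N$ we get $|T_j|\le e^{-\pi^2|B|/(2k^2)}\le e^{-2N/k^2}$, as $\frac{7\pi^2}{16}\ge2$.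

\emph{Bound on $U_j$.} The graph $\Gamma_\sigma$ has $2qN/k\ge2N/k$ edges, since $q\ge1$, and at most $4|A|\le N/k$ of them meet $A$. So the subgraph of $\Gamma_\sigma$ induced on $B$ has at least $N/k$ edges, and by Lemma~\ref{lem:matching} it contains an induced matching $\{u_iw_i\}$ of size $d'\ge N/(32k)$. Fix all variables of $y$ outside the matching. Because the matching is induced,
\[
Q_\sigma=\text{const}+\sum_{i}\bigl(y_{u_i}y_{w_i}+l_iy_{u_i}+l_i'y_{w_i}\bigr)
\]
with constants $l_i,l_i'\in\mathbb F_2$. So the conditional expectation of $\omega^{js}(-1)^{Q_\sigma}$ is, up to a factor of modulus $1$, the product over $i$ of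
\[
\frac14\sum_{y,y'\in\{0,1\}}\omega^{j(y+y')}(-1)^{yy'+l_iy+l_i'y'}=\frac14(1+a+b-ab),\qquad a=(-1)^{l_i}\omega^j,\quad b=(-1)^{l_i'}\omega^j .
\]
If $a=b$, then, since $|a|=1$, $|1+2a-a^2|=|\bar a+2-a|=|2-2i\,\mathrm{Im}\,a|\le2\sqrt2$. If $b=-a$, then $|1+a+b-ab|=|1+a^2|\le2$. In both cases the factor has modulus at most $2^{-1/2}$. Averaging over the variables outside the matching, $|U_j|\le2^{-d'/2}\le2^{-N/(64k)}$.
\end{proof}

Taking $A=\emptyset$ and summing over $\sigma$, we obtain
\begin{equation}\label{eq:dens}
\Pr_x[f(x)=1]\ge\tfrac12-k\eta .
\end{equation}

\subsection{Conclusion}\label{sub:concl}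

\begin{proof}[Proof of Proposition~\ref{prop:det}]
Split the accepted inputs according to whether $r_{v(x)}\in C_{s(x)}$. If it is, Lemma~\ref{lem:bad} bounds the probability by $S'k^22^{-d}\le3SNk^22^{-d}$. If it is not, we use only $h\le f$. By \eqref{eq:rect}, conditioned on $v(x)=v$ the variables in $B_v$ are uniform and independent of those in $A_v$. For each $v$ exactly $k-q$ residues $\sigma$ satisfy $r_v\notin C_\sigma$. So Lemma~\ref{lem:equi} with $A=A_v$ gives
\begin{align*}
\Pr_x\bigl[h=1,\ r_{v(x)}\notin C_{s(x)}\bigr]
&\le\Pr_x\bigl[f=1,\ r_{v(x)}\notin C_{s(x)}\bigr]\\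
&\le\sum_{v\in L}\Pr_x[v(x)=v]\,(k-q)\Bigl(\frac1{2k}+\eta\Bigr)
\le\tfrac12\Bigl(1-\frac qk\Bigr)+k\eta .
\end{align*}
Add the two bounds.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, part~(2)]
Let $G$ be a randomized read-once program of size $S$ for $f$ with one-sided error at most $\varepsilon=q/k-\gamma$. To \emph{bypass} a node along one of its edges means to redirect everything that leads to the node to the endpoint of that edge; if the node is the source, the endpoint becomes the new source. Bypassing does not increase the size and preserves the read-once property, since each path of the new program arises from a path of the old one by skipping nodes. Bypass all nodes labeled with dummy variables along their $0$-edges. This fixes the dummies to $0$, so $G$ is now a program on $\{0,1\}^V$ for $f$.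

For each outcome $\rho$ of the choices at all random nodes let $G_\rho$ be the deterministic read-once program, of size at most $S$, obtained by bypassing every random node along its chosen edge. As $G$ is acyclic, a computation visits each random node at most once, so $\Pr_\rho[G_\rho(x)=1]=\Pr[G(x)=1]$. Every $\rho$ has positive probability. If $G_\rho(x)=1$ for some $\rho$ and $f(x)=0$, then $G$ would accept the $0$-input $x$ with positive probability. So $G_\rho\le f$ for every $\rho$, and Proposition~\ref{prop:det} applies to each $G_\rho$. Averaging over $x$ and using \eqref{eq:dens},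
\[
(1-\varepsilon)\bigl(\tfrac12-k\eta\bigr)\le(1-\varepsilon)\Pr_x[f=1]\le\mathbf E_\rho\Pr_x[G_\rho(x)=1]\le\tfrac12\Bigl(1-\frac qk\Bigr)+k\eta+3SNk^22^{-d}.
\]
Since $1-\varepsilon\le1$, rearranging gives $\frac12\bigl(\frac qk-\varepsilon\bigr)\le2k\eta+3SNk^22^{-d}$, that is,
\[
\gamma\le4k\eta+6SNk^22^{-d}\le4k\eta+6Snk^22^{-d}.
\]
Solving for $S$ yields the claimed bound.
\end{proof}

\section{Shrinking gaps and strictness at every point}\label{sec:strong}

All bounds in Theorem~\ref{thm:main} are explicit, so $k$ and $q$ may depend on $n$. The factor $4^k$ in the upper bound stays polynomial as long as $k=O(\log n)$, which allows gaps of order $1/\log n$ between the errors.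

\begin{theorem}\label{thm:gap}
Let $\varepsilon_n,\varepsilon_n'\in[0,1)$ with $\varepsilon_n'-\varepsilon_n\ge4/\log_2n$ for all large $n$. There is a sequence $(f_n)$ that is computed, for all large $n$, by polynomial-size randomized read-once programs with one-sided error at most $\varepsilon_n'$, such that for all large $n$ every randomized read-once program for $f_n$ with one-sided error at most $\varepsilon_n$ has size at least $2^{(1/64-o(1))\sqrt n/(\log_2n)^{3/2}}$.
\end{theorem}

\begin{proof}
Consider $n$ so large that the assumed gap is present. Let $k$ be the largest power of two with $k\le\log_2n$, so $k>\frac12\log_2n$, and let $q=\lfloor\varepsilon_n'k\rfloor$. For large $n$ we have $k\ge2$ and $n\ge64k^2$. Then $q/k\le\varepsilon_n'<1$, and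
\[
\frac qk-\varepsilon_n>\varepsilon_n'-\varepsilon_n-\frac1k\ge\frac4{\log_2n}-\frac1k>\frac2k-\frac1k=\frac1k\ge\frac1{\log_2n}.
\]
In particular $1\le q\le k-1$. Let $f_n=f_{n,k,q}$ for these $n$ and $f_n\equiv0$ for the others. Part~(1) of Theorem~\ref{thm:main} gives error at most $q/k\le\varepsilon_n'$ with size at most $n^3(\log_2n)^2+\log_2n+1$, since $4^k\le n^2$. For a program with error at most $\varepsilon_n$, part~(2) applies with $\gamma=q/k-\varepsilon_n\ge1/\log_2n$. For large $n$ we have $4k\eta\le4\log_2n\bigl(e^{-n/(2(\log_2n)^2)}+2^{-n/(256\log_2n)}\bigr)\le1/(2\log_2n)$. So the size is at least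
\[
\frac{2^{\sqrt n/(64(\log_2n)^{3/2})}}{12\,n(\log_2n)^3},
\]
and the denominator $2^{O(\log n)}$ is absorbed by the $o(1)$ in the exponent.
\end{proof}

\begin{corollary}\label{cor:points}
Write $\mathcal R_\varepsilon=\mathrm{RP}_{\varepsilon}\text{-}\mathrm{BP1}$.
\begin{enumerate}
\item[(1)] For every real $\varepsilon'\in(0,1)$: $\ \bigcup_{0\le\varepsilon<\varepsilon'}\mathcal R_\varepsilon\subsetneqq\mathcal R_{\varepsilon'}$.
\item[(2)] For every real $\varepsilon\in[0,1)$: $\ \mathcal R_\varepsilon\subsetneqq\bigcap_{\varepsilon<\varepsilon'<1}\mathcal R_{\varepsilon'}$.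
\item[(3)] There is a sequence outside $\bigcup_{0\le\varepsilon<1}\mathcal R_\varepsilon$, with $f_1\equiv0$, that is computed by polynomial-size randomized read-once programs which never accept $0$-inputs and, for $n\ge2$, accept every $1$-input with probability at least $1/\log_2n$.
\end{enumerate}
In particular, for $\varepsilon,\varepsilon'\in[0,1)$ we have $\mathcal R_\varepsilon=\mathcal R_{\varepsilon'}$ if and only if $\varepsilon=\varepsilon'$.
\end{corollary}

\begin{proof}
The inclusions in (1) and (2) hold by monotonicity. For the separations apply Theorem~\ref{thm:gap} with the errors given below for large $n$ and arbitrary errors in $[0,1)$ for the other $n$. Replace $f_n$ by $0$ for the finitely many $n$ that are not large enough for its conclusions.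

(1) Take $\varepsilon_n'=\varepsilon'$ and $\varepsilon_n=\varepsilon'-4/\log_2n$. Then $(f_n)\in\mathcal R_{\varepsilon'}$. Any constant $\varepsilon<\varepsilon'$ is at most $\varepsilon_n$ for large $n$, so $(f_n)\notin\mathcal R_\varepsilon$.

(2) Take $\varepsilon_n=\varepsilon$ and $\varepsilon_n'=\varepsilon+4/\log_2n$. Then $(f_n)\notin\mathcal R_\varepsilon$. For each $\varepsilon'\in(\varepsilon,1)$ we have $\varepsilon_n'\le\varepsilon'$ for large $n$. The finitely many other $f_n$ have deterministic read-once programs, for instance decision trees. So $(f_n)\in\mathcal R_{\varepsilon'}$.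

(3) Take $\varepsilon_n'=1-1/\log_2n$ and $\varepsilon_n=1-5/\log_2n$. Every constant $\varepsilon<1$ is at most $\varepsilon_n$ for large $n$, so $(f_n)\notin\mathcal R_\varepsilon$. The acceptance probability of $1$-inputs is at least $1-\varepsilon_n'=1/\log_2n$ for large $n$, and for the other $n$ there are no $1$-inputs.

The last statement follows from Theorem~\ref{thm:hierarchy}.
\end{proof}

Finally, Proposition~\ref{prop:det} shows that the error threshold $q/k$ of the individual function $f_{n,k,q}$ is exact in a strong sense: even a \emph{distributional} version holds.

\begin{proposition}\label{prop:sharp}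
Fix $k$ and $q$ and let $n\to\infty$. Every deterministic read-once program of size $2^{o(\sqrt n)}$ that computes some $h\le f_{n,k,q}$ accepts at most a fraction $1-\frac qk+o(1)$ of $f_{n,k,q}^{-1}(1)$ under the uniform distribution.
\end{proposition}

\begin{proof}
Let $S=2^{o(\sqrt n)}$ bound the size. Since $f$ does not depend on the dummy variables, it suffices to prove the bound for each fixed setting of them and then to average; fixing them by bypassing does not increase the size. For each setting Proposition~\ref{prop:det} and \eqref{eq:dens} bound the fraction, for large $n$, by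
\[
\frac{\Pr_x[h=1]}{\Pr_x[f=1]}\le\frac{\frac12(1-\frac qk)+k\eta+3SNk^22^{-d}}{\frac12-k\eta}.
\]
For constant $k$ we have $\eta\to0$ and $d=\Omega(\sqrt n)$, so this is $1-\frac qk+o(1)$.
\end{proof}

The programs $P_r$ of Section~\ref{sec:upper}, for uniform $r$, accept every single $1$-input with probability exactly $1-q/k$. So for fixed $k$ and $q$ the function $f_{n,k,q}$ has polynomial size at error $q/k$ and requires size $2^{\Omega(\sqrt n)}$ at every smaller constant error.

\begin{thebibliography}{1}
\bibitem{source}
\emph{On Nondeterminism Versus Randomness For Read-Once Branching Programs},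
\url{https://eccc.weizmann.ac.il/report/1997/030/download}.
\end{thebibliography}

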